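\title{Algebraic differential equations for functions whose derivatives at one point form a finite set}

\begin{abstract}
Let $S$ be a finite set of complex numbers and let $f$ be an analytic function all of whose derivatives $f^{(n)}(0)$ lie in $S$. We prove the conjecture that if $f$ satisfies an algebraic differential equation with constant coefficients, then $f^{(m)}=f^{(n)}$ for some $m\neq n$. The proof is arithmetic. Modulo a prime $p$ the operator $(d/dz)^p$ is a derivation, so $f^{(p)}$ solves the linearized equation modulo $p$; comparing the resulting congruences for many primes forces the sequence $f^{(n)}(0)$ to be eventually periodic. We also describe all such $f$ explicitly and allow differentially algebraic coefficients in the equation.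
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S\subset\mathbb{C}$ be a finite set, and let $F_S$ be the family of functions
\[
f(z)=\sum_{n\ge 0}a_n\frac{z^n}{n!},\qquad a_n=f^{(n)}(0)\in S\quad\text{for all } n\ge 0 .
\]
With $A=\max_{s\in S}|s|$ the series gives $|f(z)|\le Ae^{|z|}$, so every member of $F_S$ is an entire function of exponential type, and every sequence in $S$ occurs. Thus $F_S$ is a copy of the space of sequences in $S$, and differentiation acts on it as the shift $(a_n)\mapsto(a_{n+1})$. In particular, for $\alpha\ge0$ and $h\ge1$,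
\[
f^{(\alpha+h)}=f^{(\alpha)}\quad\Longleftrightarrow\quad a_{m+h}=a_m\ \text{ for all } m\ge\alpha .
\]

An \emph{algebraic differential equation with constant coefficients} is an equation
\[
P\bigl(f,f',\dots,f^{(k)}\bigr)=0,
\]
holding identically in $z$, where $P\in\mathbb{C}[y_0,\dots,y_k]$ is a nonzero polynomial. A function that satisfies such an equation is called \emph{differentially algebraic}, and one that satisfies none is called \emph{hypertranscendental}. Which members of $F_S$ are differentially algebraic?

For a linear equation $f^{(r)}=\sum_{i<r}\gamma_if^{(i)}$ the answer takes a few lines. The equation says that $a_{n+r}=\sum_{i<r}\gamma_ia_{n+i}$ for all $n$. The window $(a_n,\dots,a_{n+r-1})$ lies in the finite set $S^r$ and determines the next window. Two windows coincide, say at $n<n'$, and from then on the sequence repeats with period $n'-n$. It is known that the same conclusion holds for linear equations with polynomial coefficients.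

For a nonlinear equation the window argument breaks down: the coefficient of $z^n/n!$ in $f^2$ is $\sum_j\binom nj a_ja_{n-j}$, which involves the whole past of the sequence. Still, one expects the same answer. The equation imposes, for every $n$, a relation whose weights are binomial coefficients of very different sizes, while the unknowns $a_j$ take finitely many values; this should be possible only through an exact cancellation such as $e^{\zeta z}e^{\eta z}=e^{(\zeta+\eta)z}$. Conjecture~4.1 of \cite{source} states that a solution in $F_S$ of an algebraic differential equation with constant coefficients satisfies $f^{(m)}=f^{(n)}$ for some $m\ne n$. We prove it.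

\begin{theorem}\label{thm:main}
Let $S\subset\mathbb{C}$ be finite, let $f=\sum_{n\ge0}a_nz^n/n!$ with all $a_n\in S$, and suppose that $P(f,f',\dots,f^{(k)})=0$ for some nonzero $P\in\mathbb{C}[y_0,\dots,y_k]$. Then there are $\alpha\ge0$ and $h\ge1$ with $a_{m+h}=a_m$ for all $m\ge\alpha$; that is, $f^{(\alpha+h)}=f^{(\alpha)}$.
\end{theorem}

The conclusion is itself a differential equation, so the theorem has a converse, and it extends to a classification.

\begin{theorem}\label{thm:class}
Let $S\subset\mathbb{C}$ be finite and $f=\sum a_nz^n/n!\in F_S$. The following are equivalent.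
\begin{enumerate}
\item[(i)] $f$ satisfies a nontrivial algebraic differential equation with constant coefficients.
\item[(ii)] $f$ satisfies a nontrivial algebraic differential equation whose coefficients are meromorphic functions on some connected neighborhood $U$ of $0$, each of which satisfies a nontrivial algebraic differential equation with constant coefficients.
\item[(iii)] $f^{(m)}=f^{(n)}$ for some $m\ne n$.
\item[(iv)] $f(z)=\pi(z)+\sum_{\zeta^h=1}c_\zeta e^{\zeta z}$ for some $h\ge1$, a polynomial $\pi$ and constants $c_\zeta$.
\item[(v)] $\sum a_nx^n$ is a rational function of $x$.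
\end{enumerate}
\end{theorem}

The coefficients in (ii) may be, for example, polynomials or algebraic, elementary, Bessel or elliptic functions that are meromorphic on $U$ (Remark~\ref{rem:examples}).

\begin{corollary}\label{cor:hyper}
If $|S|>1$, then $F_S$ is uncountable, and all but countably many of its elements are hypertranscendental; these satisfy no equation of the kind in \textup{(ii)} either. For example, $\sum_{k\ge0}z^{2^k}/(2^k)!$ and $\sum_{p\ \mathrm{prime}}z^p/p!$ are hypertranscendental.
\end{corollary}

Finiteness of $S$ cannot be weakened to ``compact'', ``bounded'' or ``discrete''. The function $e^{z/2}$ satisfies $2f'=f$, and its derivatives at $0$ lie in the compact countable set $\{2^{-n}:n\ge0\}\cup\{0\}$. The function $e^{2z}$ satisfies $f'=2f$ and has integer derivatives at $0$. In both cases the $a_n$ are pairwise distinct, so $f^{(m)}\ne f^{(n)}$ for $m\ne n$.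

Section~\ref{sec:idea} shows the method on first-order equations. Sections~\ref{sec:lin}--\ref{sec:break} prove Theorem~\ref{thm:main}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class} and the corollary. Besides the first facts about number fields, recalled in Section~\ref{sec:models}, the proof of Theorem~\ref{thm:main} uses two textbook results.
\begin{itemize}
\item \emph{Zariski's lemma.} A field that is finitely generated as a $\mathbb{Q}$-algebra is a finite extension of $\mathbb{Q}$.
\item \emph{Chebyshev's bound.} There are constants $c_0>0$ and $t_0$ such that $(t,2t]$ contains at least $c_0t/\log t$ primes for every real $t\ge t_0$.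
\end{itemize}

\section{The operator $D^p$ modulo $p$}\label{sec:idea}

For $n=p$ prime, the inner binomial coefficients are divisible by $p$, and the coefficient $\sum_j\binom pj a_ja_{p-j}$ of $f^2$ collapses to $2a_0a_p$ modulo $p$: the nonlinear relation becomes linear in the new term. To exploit this we need a ring of power series in which reduction modulo $p$ makes sense in spite of the denominators $n!$.

Write $D=d/dz$. For a subring $R$ of a field of characteristic $0$, let $H(R)$ be the set of formal power series $v=\sum_{n\ge0}v_nz^n/n!$ with all $v_n\in R$. We call $v_n$ the $n$-th coefficient of $v$. Since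
\begin{equation}\label{eq:product}
(uv)_n=\sum_{j=0}^n\binom nj u_jv_{n-j},\qquad (Dv)_n=v_{n+1},
\end{equation}
the set $H(R)$ is a ring that contains $R$ as the constant series and is closed under $D$. The ideal $pH(R)$ consists of the series whose coefficients all lie in $pR$.

\begin{lemma}\label{lem:derivation}
Let $p$ be a prime, $f\in H(R)$ and $P\in R[y_0,\dots,y_k]$. Then
\[
D^p\,P(f,\dots,f^{(k)})\equiv\sum_{i=0}^k\frac{\partial P}{\partial y_i}(f,\dots,f^{(k)})\;D^i f^{(p)}\pmod{pH(R)} .
\]
\end{lemma}

\begin{proof}
For $u,v\in H(R)$, Leibniz's formula gives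
\[
D^p(uv)=\sum_{i=0}^p\binom pi D^iu\,D^{p-i}v\equiv u\,D^pv+v\,D^pu\pmod{pH(R)} .
\]
Both sides of the claim are $R$-linear in $P$, so we may take $P$ to be a monomial. For $P=1$ both sides are $0$, and for $P=y_i$ both are $f^{(p+i)}$. If the claim holds for two monomials, then it holds for their product, by the displayed congruence on the left and the product rule for $\partial/\partial y_i$ on the right.
\end{proof}

So if $P(f,\dots,f^{(k)})=0$, then $v=f^{(p)}$ solves, modulo $p$, a \emph{linear} equation whose coefficients do not depend on $p$. The coefficients of $f^{(p)}$ are $a_p,a_{p+1},\dots$, the sequence as seen from the position $p$. Here is the whole argument in the simplest case.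

\begin{example}\label{ex:first}
Let $S\subset\mathbb{Z}$ be finite, $A=\max_{s\in S}|s|$, and let $f\in F_S$ satisfy $f'=\Phi(f)$ with $\Phi\in\mathbb{Z}[y]$. Put $B=\Phi'(f)\in H(\mathbb{Z})$. Lemma~\ref{lem:derivation} for $P=y_1-\Phi(y_0)$ says that $v=f^{(p)}$ satisfies $v'\equiv Bv$ modulo $p$. Differentiating the equation once shows that $v=f'$ satisfies $v'=Bv$ exactly. Hence $W=a_1f^{(p)}-a_pf'$ satisfies
\[
W_0=a_1a_p-a_pa_1=0,\qquad W_{n+1}\equiv\sum_{j=0}^n\binom nj B_jW_{n-j}\pmod p ,
\]
and by induction $p$ divides every $W_n=a_1a_{p+n}-a_pa_{1+n}$. But $|W_n|\le2A^2$, so $W=0$ as soon as $p>2A^2$. If $a_1\ne0$, then $f^{(p)}=(a_p/a_1)f'$ for all such $p$; among $|S|+1$ such primes two, say $p$ and $p'$, have $a_p=a_{p'}$, and then $f^{(p)}=f^{(p')}$. If $a_1=0$, the exact recurrence for $v=f'$ starts from $v_0=0$ and gives $f'=0=f''$.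
\end{example}

Finiteness of $S$ entered twice: it turned a congruence into an equality, and it produced two primes with the same initial value. For $e^{2z}$ the second step fails, since the values $a_p=2^p$ are pairwise distinct.

In general four things have to be repaired.
\begin{enumerate}
\item[(a)] The linear equation may be vacuous: for $P=(y_1-y_0)^2$ and $f=e^z$ both partial derivatives of $P$ vanish along $f$.
\item[(b)] The elements of $S$ are complex numbers, which cannot be reduced modulo $p$.
\item[(c)] The linear equation may have solutions other than the multiples of $f'$, so we need other exact solutions with which to compare $f^{(p)}$.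
\item[(d)] In the recurrence for the coefficients, the new term $v_M$ carries a factor $q(M)$, which was $1$ in the example. Where $q(M)$ vanishes modulo $p$, the congruence says nothing about $v_M$.
\end{enumerate}
Section~\ref{sec:lin} deals with (a) and (b), and Section~\ref{sec:models} with (c). Point (d) is the real difficulty; it is overcome in Sections~\ref{sec:period} and~\ref{sec:break} by playing many primes against each other.

\section{Linearization and the indicial polynomial}\label{sec:lin}

For $f$ and $P$ with $P(f,\dots,f^{(k)})=0$ we write
\[
A_i=\frac{\partial P}{\partial y_i}(f,\dots,f^{(k)})=\sum_{j\ge0}A_{i,j}\frac{z^j}{j!},\qquad L=\sum_{i=0}^kA_iD^i .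
\]
Theorem~\ref{thm:main} will follow from a statement on formal power series over a number field.

\begin{proposition}\label{prop:nf}
Let $K$ be a number field, $S\subset K$ finite, $f=\sum a_nz^n/n!\in H(K)$ with all $a_n\in S$, and $P\in K[y_0,\dots,y_k]$ with $P(f,\dots,f^{(k)})=0$. Suppose that not all $A_i$ vanish. Then $(a_n)$ is eventually periodic.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:nf}]
Among all nonzero polynomials with complex coefficients that annihilate $f$, in any number of variables, take $P$ of least total degree. A nonzero constant does not annihilate $f$, so $P$ is not constant, and in characteristic $0$ some $\partial P/\partial y_{i_0}$ is then a nonzero polynomial. It has smaller degree, so it does not annihilate $f$. Thus $A_{i_0,j_0}\ne0$ for some $j_0$.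

We now specialize the finitely many complex numbers involved to algebraic numbers, keeping the nonvanishing conditions that matter. Let $R\subset\mathbb{C}$ be the ring generated by $S$ and the coefficients of $P$. Then $f\in H(R)$, so all $A_{i,j}$ lie in $R$. Let $R'\subset\mathbb{C}$ be the $\mathbb{Q}$-algebra generated by $S$, the coefficients of $P$, the number $A_{i_0,j_0}^{-1}$ and the numbers $(s-s')^{-1}$ for $s\ne s'$ in $S$. It is a nonzero finitely generated $\mathbb{Q}$-algebra. By Zariski's lemma its quotient by a maximal ideal is a number field $K$; let $\varphi\colon R'\to K$ be the quotient map. Units go to units, so $\varphi(A_{i_0,j_0})\ne0$ and $\varphi$ is injective on $S$.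

The formulas \eqref{eq:product} have integer weights, so $\varphi$, applied coefficientwise, is a ring homomorphism $H(R)\to H(K)$ that commutes with $D$. Let $f^\varphi$ and $P^\varphi$ be the images of $f$ and $P$. Then $P^\varphi$ annihilates $f^\varphi$, and the series $(\partial P^\varphi/\partial y_{i_0})(f^\varphi,\dots)$ is the image of $A_{i_0}$, whose $j_0$-th coefficient is not zero. By Proposition~\ref{prop:nf} the sequence $\varphi(a_n)$ is eventually periodic, and since $\varphi$ is injective on $S$, so is $(a_n)$.
\end{proof}

Until the end of Section~\ref{sec:break} we work under the hypotheses of Proposition~\ref{prop:nf}, and $d=[K:\mathbb{Q}]$. We first write $Lv=0$ as a recurrence for the coefficients of $v$. For a nonzero series $u$ let $\operatorname{ord}u$ be the least $j$ with $u_j\ne0$. The term $A_iD^i$ lowers the order of vanishing at $0$ by at most $i-\operatorname{ord}A_i$, so we put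
\[
\tau=\max\{\,i-\operatorname{ord}A_i:\ A_i\ne0\,\},\qquad
q(T)=\sum_{i=\max(\tau,0)}^{k}A_{i,i-\tau}\binom{T-\tau}{i-\tau}\in K[T],
\]
where $\binom{T}{j}=T(T-1)\cdots(T-j+1)/j!$. The integer $\tau\le k$ may be negative; it exists because not all $A_i$ vanish. We call $q$ the \emph{indicial polynomial} of $L$.

\begin{lemma}\label{lem:rec}
The polynomial $q$ is not zero. There are elements $\lambda_{M,r}\in K$, each a $\mathbb{Z}$-linear combination of the $A_{i,j}$, such that for all $v\in H(K)$ and all integers $M\ge\max(\tau,0)$,
\begin{equation}\label{eq:rec}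
(Lv)_{M-\tau}=q(M)\,v_M+\sum_{r=0}^{M-1}\lambda_{M,r}\,v_r .
\end{equation}
\end{lemma}

\begin{proof}
If the maximum defining $\tau$ is attained at $i$, then $A_{i,i-\tau}\ne0$. The polynomials $\binom{T-\tau}{i-\tau}$ have pairwise distinct degrees, so they are linearly independent, and $q\ne0$.

Let $n=M-\tau\ge0$. By \eqref{eq:product},
\[
(Lv)_n=\sum_{i=0}^k\sum_{j=0}^n\binom nj A_{i,j}\,v_{n-j+i},
\]
and every index $r=n-j+i$ is at least $0$. By the definition of $\tau$ we have $A_{i,j}=0$ for $j<i-\tau$, that is, for $r>M$. The terms with $r=M$ are those with $j=i-\tau$, and their weights add up to $q(M)$, because $\binom n{i-\tau}=0$ when $i-\tau>n$. The terms with a given $r<M$ define $\lambda_{M,r}$.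
\end{proof}

In Example~\ref{ex:first}, $L=D-B$, $\tau=1$ and $q=1$. Let $e=\deg q$, and fix an integer $M_0\ge\max(\tau,0)$ such that $q(M)\ne0$ for all integers $M\ge M_0$.

\section{Model sequences and points of departure}\label{sec:models}

\subsection*{Reduction modulo primes of $K$}
Let $\mathcal{O}_K$ be the ring of integers of $K$ and $N_{K/\mathbb{Q}}$ the norm. For each rational prime $p$ fix a prime ideal $\mathfrak{p}$ of $\mathcal{O}_K$ containing $p$; then $\mathfrak{p}\cap\mathbb{Z}=p\mathbb{Z}$. Let $O_p=\{u/u':u,u'\in\mathcal{O}_K,\ u'\notin\mathfrak{p}\}$ and $\mathfrak{m}_p=\mathfrak{p}O_p$. The ring $O_p$ is local: an element of $O_p$ is either a unit or lies in the maximal ideal $\mathfrak{m}_p$. Also $p\in\mathfrak{m}_p$ and $\mathfrak{m}_p\cap\mathcal{O}_K=\mathfrak{p}$. For $K=\mathbb{Q}$, $O_p$ consists of the fractions with denominator prime to $p$. We use two facts.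
\begin{enumerate}
\item[(N1)] \emph{If $0\ne u\in\mathcal{O}_K\cap\mathfrak{m}_p$, then $p$ divides the nonzero integer $N_{K/\mathbb{Q}}(u)$.} Indeed $N_{K/\mathbb{Q}}(u)/u$ is an element of $K$ and a product of conjugates of $u$, so it lies in $\mathcal{O}_K$, and $N_{K/\mathbb{Q}}(u)\in\mathfrak{p}\cap\mathbb{Z}$.
\item[(N2)] \emph{A nonzero $u\in K$ is a unit of $O_p$ for all but finitely many $p$.} Write $u=u_1/b$ with $u_1\in\mathcal{O}_K$ and an integer $b\ge1$. If $p\nmid bN_{K/\mathbb{Q}}(u_1)$, then $b,u_1\notin\mathfrak{p}$ by (N1).
\end{enumerate}
By (N2) there is $p_1$ such that for all primes $p\ge p_1$ the elements of $S$ and the coefficients of $P$ and of $q$ lie in $O_p$, and the differences $s-s'$ of distinct elements of $S$ are units of $O_p$. For such $p$ we have $f\in H(O_p)$, so the $A_{i,j}$, the $\lambda_{M,r}$ and the values of $q$ at integers lie in $O_p$ too.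

\begin{lemma}\label{lem:cong}
For all primes $p\ge p_1$ and all $M\ge M_0$,
\begin{equation}\label{eq:cong}
q(M)\,a_{p+M}+\sum_{r=0}^{M-1}\lambda_{M,r}\,a_{p+r}\equiv0\pmod{\mathfrak{m}_p}.
\end{equation}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:derivation} with $R=O_p$ gives $Lf^{(p)}\equiv D^p0=0$ modulo $pH(O_p)$. Take the coefficient of index $M-\tau$ and apply \eqref{eq:rec} to $v=f^{(p)}$, $v_r=a_{p+r}$.
\end{proof}

\subsection*{Classes and models}
The congruence \eqref{eq:cong} lives modulo a different ideal for each $p$. To compare different primes we need objects defined over $K$, and the natural ones are the exact solutions of the same recurrence. For $c=(c_0,\dots,c_{M_0-1})\in S^{M_0}$ define the \emph{model sequence} $g^c=(g^c_M)_{M\ge0}$ in $K$ by $g^c_M=c_M$ for $M<M_0$ and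
\begin{equation}\label{eq:model}
q(M)\,g^c_M+\sum_{r=0}^{M-1}\lambda_{M,r}\,g^c_r=0\qquad(M\ge M_0),
\end{equation}
which is possible since $q(M)\ne0$. The \emph{class} of a prime $p$ is $c(p)=(a_p,\dots,a_{p+M_0-1})\in S^{M_0}$. There are at most $J=|S|^{M_0}$ classes; here finiteness of $S$ is used. The classes that contain only finitely many primes contain finitely many primes altogether, so there is $p_0\ge p_1$ such that the class of every prime $p\ge p_0$ contains infinitely many primes. In Example~\ref{ex:first} with $a_1\ne0$ one can take $M_0=1$; then $c(p)=a_p$ and $g^c_M=(c/a_1)\,a_{1+M}$.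

The definition of $g^c$ involves division by the numbers $q(M)$, so a priori $g^c_M$ need not even lie in $O_p$. The next lemma removes this concern. It replaces the size argument of Example~\ref{ex:first}.

\begin{lemma}\label{lem:inS}
If $c$ is the class of infinitely many primes, then $g^c_M\in S$ for all $M\ge0$.
\end{lemma}

\begin{proof}
Fix $M$. By (N2), for all but finitely many primes $p\ge p_1$ of class $c$ the numbers $q(r)$ with $M_0\le r\le M$ are units of $O_p$. For such $p$ we show by induction on $r\le M$ that $g^c_r\in O_p$ and $g^c_r\equiv a_{p+r}$ modulo $\mathfrak{m}_p$. For $r<M_0$ we have $g^c_r=a_{p+r}$. For $r\ge M_0$, equation \eqref{eq:model} gives $g^c_r\in O_p$ because $q(r)$ is a unit, and subtracting \eqref{eq:model} from \eqref{eq:cong} gives $q(r)(a_{p+r}-g^c_r)\in\mathfrak{m}_p$.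

Since $S$ is finite, there is $s\in S$ with $a_{p+M}=s$ for infinitely many of these $p$. Then $g^c_M-s\in\mathfrak{m}_p$ for infinitely many $p$, and (N2) gives $g^c_M=s$.
\end{proof}

For a prime $p\ge p_0$ let $\mu(p)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the least $M$ with $a_{p+M}\ne g^{c(p)}_M$. This is the point where the sequence seen from $p$ departs from its model. By the definition of the class, $\mu(p)\ge M_0$.

\begin{lemma}\label{lem:depart}
If $p\ge p_0$ and $\mu(p)<\infty$, then $q(\mu(p))\in\mathfrak{m}_p$.
\end{lemma}

\begin{proof}
Let $\mu=\mu(p)$ and $g=g^{c(p)}$. For $r<\mu$ we have $a_{p+r}=g_r$, so subtracting \eqref{eq:model} from \eqref{eq:cong} at $M=\mu$ gives $q(\mu)(a_{p+\mu}-g_\mu)\in\mathfrak{m}_p$. By Lemma~\ref{lem:inS}, $a_{p+\mu}$ and $g_\mu$ are distinct elements of $S$, so their difference is a unit of $O_p$.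
\end{proof}

If $q$ is constant, the proof ends here. This happens, for instance, when $A_{k,0}=(\partial P/\partial y_k)(a_0,\dots,a_k)\ne0$, since then $\tau=k$ and $q=A_{k,0}$. A nonzero constant is a unit of $O_p$ for large $p$, so $\mu(p)=\infty$, and two large primes $p<p'$ of the same class $c$ give $a_{p+M}=g^c_M=a_{p'+M}$ for all $M$. If $q$ is not constant, the congruences for a single prime can lose control at a root of $q$.

\begin{example}\label{ex:cosh}
Let $f=\cosh z$, $S=\{0,1\}$ and $P=y_1^2-y_0^2+1$. Then $L=2\sinh z\,D-2\cosh z$, $\tau=0$, $q(T)=A_{0,0}+A_{1,1}T=2(T-1)$, and $M_0=2$. Every odd prime has class $(0,1)$, whose model is the coefficient sequence of $\sinh z$, because $L\sinh z=0$. The first $M\ge2$ with $q(M)\equiv0$ modulo $p$ is $M=p+1$. Put $u=\sinh z$ and $u^{[m]}=u^m/m!$. Then $u^{[m]}\in H(\mathbb{Z})$ by induction on $m$, since $Du^{[m]}=u^{[m-1]}u'$ and $u^{[m]}(0)=0$ for $m\ge1$. Moreover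
\[
L\bigl(u\,u^{[p]}\bigr)=2u^2Du^{[p]}=2p\,u\,u'\,u^{[p]}\equiv0\pmod{pH(\mathbb{Z})},
\]
and $u\,u^{[p]}=(p+1)\,z^{p+1}/(p+1)!+\cdots$. So $v=u+u\,u^{[p]}$ solves $Lv\equiv0$ modulo $p$, agrees with the model up to index $p$, and differs from it modulo $p$ at index $p+1$.
\end{example}

What saves the argument is that a given integer $n$ is a root of $q$ modulo few primes of size comparable to $n$, because $q(n)$ is too small to have many such prime factors.

\begin{lemma}\label{lem:few}
Let $\delta=de+1$. There is $y_0\ge p_1$ such that for all real $y\ge y_0$ and all integers $n$ with $M_0\le n\le2y$, at most $\delta$ primes $p\ge y$ satisfy $q(n)\in\mathfrak{m}_p$.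
\end{lemma}

\begin{proof}
Choose an integer $b\ge1$ such that $bq$ has coefficients in $\mathcal{O}_K$. For $n\ge M_0$ the number $\nu_n=|N_{K/\mathbb{Q}}(bq(n))|$ is a positive integer. It is the product, over the $d$ embeddings $\sigma\colon K\to\mathbb{C}$, of $|\sigma(bq(n))|\le C(1+n)^e$, where $C$ depends only on $bq$. Hence $\nu_n\le C^d(1+2y)^{de}\le y^{\delta}$ for $y$ large. If $j$ primes $p\ge y$ satisfy $q(n)\in\mathfrak{m}_p$, then each divides $\nu_n$ by (N1), so $y^j\le\nu_n\le y^\delta$ and $j\le\delta$.
\end{proof}

From now on the differential equation plays no role. We use only the finite list of models, Lemmas~\ref{lem:depart} and~\ref{lem:few}, and Chebyshev's bound. ``Constant'' and ``large'' refer to the data fixed so far: $K$, $S$, $f$, $P$, $M_0$, $p_0$, $y_0$, $c_0$, $t_0$.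

\section{A short period on a long interval}\label{sec:period}

Two primes $p<p'$ of the same class follow the same model up to their points of departure, so the sequence has period $p'-p$ on an interval that starts at $p$. Lemma~\ref{lem:few} shows that most primes near $x$ depart late. For the next section we need the period to be short and the interval to be rich in primes; both come from the pigeonhole principle.

\begin{proposition}\label{prop:period}
There are constants $C_1,c_2>0$ such that for every large real $x$ there are integers $\alpha>x$, $w\ge1$ and $h$ with $1\le h\le C_1\log x$ such that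
\begin{equation}\label{eq:local}
a_{m+h}=a_m\qquad(\alpha\le m\le\alpha+w)
\end{equation}
and $[\alpha,\alpha+w]$ contains at least $c_2x/\log^2x$ primes.
\end{proposition}

\begin{proof}
Let $x\ge\max(p_0,y_0,t_0)$ be large and put
\[
w=\Bigl\lfloor\frac{c_0\,x}{4\delta\log x}\Bigr\rfloor,\qquad\text{so that}\quad \frac{c_0\,x}{8\delta\log x}\le w\le x,\quad w\ge1 .
\]
Call a prime $p\in(x,2x]$ \emph{good} if $\mu(p)>w$, and \emph{bad} otherwise. If $p$ is bad, then $q(n)\in\mathfrak{m}_p$ for some $n$ with $M_0\le n\le w$, by Lemma~\ref{lem:depart}. Lemma~\ref{lem:few} with $y=x$ allows at most $\delta$ primes for each $n$, so the number of bad primes is at most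
\[
\delta(w+1)\le\frac{c_0x}{4\log x}+\delta\le\frac{c_0x}{2\log x}.
\]
By Chebyshev's bound there are at least $c_0x/(2\log x)$ good primes.

Cut $(x,2x]$ into $\lceil x/w\rceil\le2x/w$ intervals of length at most $w$. One of them, $B$, contains good primes $\ell_1<\dots<\ell_G$ with
\[
G\ge\frac{c_0x}{2\log x}\cdot\frac{w}{2x}=\frac{c_0w}{4\log x}\ge\frac{c_0^2\,x}{32\,\delta\log^2x}.
\]
We look for $p$ and $p'$ in the first half of this list and keep the second half in reserve. Divide $\ell_1,\dots,\ell_{\lfloor G/2\rfloor}$ into groups of $J+1$ consecutive primes, discarding the remainder. The number of groups is $\lfloor G/(2(J+1))\rfloor\ge G/(4(J+1))$ once $G\ge2(J+1)$. The groups span disjoint subintervals of $B$, of total length at most $w$, so one group spans an interval of length at most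
\[
\frac{4(J+1)w}{G}\le C_1\log x,\qquad C_1=\frac{16(J+1)}{c_0}.
\]
This group has $J+1$ members, so it contains two primes $p<p'$ of the same class $c$. Put $\alpha=p$ and $h=p'-p$. Both primes are good, so $a_{p+M}=g^c_M=a_{p'+M}$ for $0\le M\le w$, which is \eqref{eq:local}. The primes $\ell_i$ with $i>\lfloor G/2\rfloor$ exceed $p$ and lie in $B$, hence in $(\alpha,\alpha+w]$, and there are at least $G/2$ of them. Take $c_2=c_0^2/(64\delta)$.
\end{proof}

\section{The period never breaks}\label{sec:break}

Suppose the period $h$ breaks for the first time at an index $N$. Look at this event from a prime $\ell$ with $\alpha\le\ell<N$. The sequence $(a_{\ell+r})_{r\ge0}$ breaks at $r=N-\ell$, a position that changes with $\ell$. The model of $\ell$ breaks at a position that depends only on the class. For almost all $\ell$ the two positions differ, and then the sequence must depart from its model at a place that we can locate. Each such place is a root of $q$ modulo few primes, while there are many primes $\ell$.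

For a sequence $u=(u_r)_{r\ge0}$ and $h\ge1$, let $\rho(u)$ be the least $r\ge h$ with $u_r\ne u_{r-h}$, and $\rho(u)=\infty$ if there is none.

\begin{lemma}\label{lem:three}
Let $u,g$ be sequences, let $\mu\le\infty$ be the least $r$ with $u_r\ne g_r$, and suppose $\mu\ge h$. If $m=\min\{\mu,\rho(u),\rho(g)\}$ is finite, then at least two of the three numbers $\mu$, $\rho(u)$, $\rho(g)$ equal $m$.
\end{lemma}

\begin{proof}
We have $m\ge h$ and $m-h<\mu$, so $u_{m-h}=g_{m-h}$; call this value $s$. Any two of the equations $u_m=g_m$, $u_m=s$, $g_m=s$ imply the third. The first fails exactly when $\mu=m$, the second when $\rho(u)=m$, the third when $\rho(g)=m$. At least one fails, and if only one failed, the other two would imply it.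
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nf}]
Let $x$ be large, with $x\ge\max(p_0,2y_0,t_0,M_0,3)$, and let $\alpha,w,h$ be as in Proposition~\ref{prop:period}. We claim that $a_{m+h}=a_m$ for all $m\ge\alpha$. Suppose not, and let $N$ be the least integer $N\ge\alpha+h$ with $a_N\ne a_{N-h}$. By \eqref{eq:local}, $N>\alpha+w+h$. Let $\mathcal{P}$ be the set of primes $\ell$ with
\[
\max(\alpha,N/2)\le\ell\le N-h .
\]
For $\ell\in\mathcal{P}$ put $u^\ell_r=a_{\ell+r}$. The conditions $\alpha\le\ell\le N-h$ give
\begin{equation}\label{eq:rho}
\rho(u^\ell)=N-\ell :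
\end{equation}
for $h\le r<N-\ell$ we have $\alpha+h\le\ell+r<N$, so $a_{\ell+r}=a_{\ell+r-h}$, while $r=N-\ell\ge h$ gives $a_N\ne a_{N-h}$. The condition $\ell\ge N/2$ lets us apply Lemma~\ref{lem:few} with $y=N/2\ge y_0$:
\begin{equation}\label{eq:few}
\text{for each integer } n\in[M_0,N],\ \text{at most }\delta\text{ primes } \ell\in\mathcal{P}\text{ satisfy } q(n)\in\mathfrak{m}_\ell .
\end{equation}

\emph{Lower bound for $|\mathcal{P}|$.} If $N\le2\alpha$, then $\mathcal{P}$ contains all primes of $[\alpha,\alpha+w]$, so $|\mathcal{P}|\ge c_2x/\log^2x$. If $N>2\alpha$, then $\mathcal{P}$ contains all primes of $(N/2,N]$ except at most $h$ that lie in $(N-h,N]$. Since $N/2>x$ and $t/\log t$ increases for $t\ge3$, Chebyshev's bound gives $|\mathcal{P}|\ge c_0x/\log x-C_1\log x$.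

\emph{Upper bound for $|\mathcal{P}|$.} For a class $c$ put $\nu(c)=\rho(g^c)$; as $h$ is fixed, this depends only on $c$. Let $\ell\in\mathcal{P}$, $c=c(\ell)$, $\mu=\mu(\ell)$; note $\ell>x\ge p_0$. Either $\mu<h$, or Lemma~\ref{lem:three} applies to $u^\ell$ and $g^c$, and by \eqref{eq:rho} the minimum of $\mu$, $N-\ell$, $\nu(c)$ is finite and attained twice. So $\ell$ falls under one of four cases.
\begin{enumerate}
\item[(1)] $\mu<h$. By Lemma~\ref{lem:depart}, $q(n)\in\mathfrak{m}_\ell$ for some $n$ with $M_0\le n<h$. By \eqref{eq:few} there are at most $\delta h$ such $\ell$. This is the case for which $h$ has to be small.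
\item[(2)] $\mu=\nu(c)\le N-\ell$. By Lemma~\ref{lem:depart}, $q(\nu(c))\in\mathfrak{m}_\ell$, and $M_0\le\nu(c)\le N$. By \eqref{eq:few} there are at most $\delta$ such $\ell$ in each class, and at most $J\delta$ in all.
\item[(3)] $\mu=N-\ell$. By Lemma~\ref{lem:depart}, $q(N-\ell)\in\mathfrak{m}_\ell$. The argument $N-\ell$ moves with $\ell$, but $q$ has coefficients in $O_\ell$, so $q(N)-q(N-\ell)\in\ell O_\ell\subset\mathfrak{m}_\ell$ and $q(N)\in\mathfrak{m}_\ell$. By \eqref{eq:few} with $n=N$ there are at most $\delta$ such $\ell$.
\item[(4)] $\nu(c)=N-\ell$. Then $\ell=N-\nu(c)$ is determined by its class, so there are at most $J$ such $\ell$.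
\end{enumerate}
Altogether
\[
|\mathcal{P}|\le\delta h+J\delta+\delta+J\le\delta C_1\log x+J\delta+\delta+J .
\]
For large $x$ both lower bounds exceed this, whatever the value of $N$. This contradiction proves the claim.
\end{proof}

Theorem~\ref{thm:main} is now proved.

\begin{remark}
The proof uses neither convergence nor any property of $\mathbb{C}$ beyond its being a field of characteristic $0$. Theorem~\ref{thm:main} therefore holds, with the same proof, for formal power series $\sum a_nz^n/n!$ over any field of characteristic $0$.
\end{remark}

\section{Classification and variable coefficients}\label{sec:class}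

The only implication in Theorem~\ref{thm:class} that needs a further tool is (ii)$\Rightarrow$(i). The tool is the translation of ``satisfies an algebraic differential equation'' into ``generates a field of finite transcendence degree'', which behaves well in towers. Let $U\subset\mathbb{C}$ be open and connected, so that the meromorphic functions on $U$ form a field $\mathcal{M}(U)$, closed under $D$. Recall that transcendence degree is additive in towers of fields, that it is at most $r$ for a field generated by $r$ elements, and that more than $r$ elements of an extension of transcendence degree $r$ satisfy a nontrivial polynomial relation.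

\begin{lemma}\label{lem:trdeg}
Let $E$ be a field with $\mathbb{C}\subseteq E\subseteq\mathcal{M}(U)$ that is closed under $D$, and let $u\in\mathcal{M}(U)$ satisfy $Q(u,\dots,u^{(k)})=0$ for some nonzero $Q\in E[y_0,\dots,y_k]$. Then $E(u,u',u'',\dots)$ has finite transcendence degree over $E$. If, moreover, $E$ has finite transcendence degree over $\mathbb{C}$, then $u$ is differentially algebraic.
\end{lemma}

\begin{proof}
Choose $Q$ with $k$ least and, for this $k$, of least degree in $y_k$. This degree is positive: otherwise $Q$ would be an annihilating polynomial in fewer variables or, for $k=0$, a nonzero element of $E$. Hence $\partial Q/\partial y_k$ is a nonzero polynomial of smaller degree in $y_k$, and $s=(\partial Q/\partial y_k)(u,\dots,u^{(k)})\ne0$. Differentiating $Q(u,\dots,u^{(k)})=0$ gives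
\[
s\,u^{(k+1)}=-Q^D(u,\dots,u^{(k)})-\sum_{i<k}\frac{\partial Q}{\partial y_i}(u,\dots,u^{(k)})\,u^{(i+1)},
\]
where $Q^D\in E[y_0,\dots,y_k]$ is obtained by differentiating the coefficients of $Q$. So $u^{(k+1)}$ lies in $E'=E(u,\dots,u^{(k)})$. Thus $D$ maps $E$ and the generators of $E'$ into $E'$, the field $E'$ is closed under $D$, and $E'=E(u,u',\dots)$ has transcendence degree at most $k+1$ over $E$. If $E$ has finite transcendence degree over $\mathbb{C}$, then $E'$ has finite transcendence degree $r$ over $\mathbb{C}$, and the $r+1$ elements $u,u',\dots,u^{(r)}$ satisfy a nontrivial polynomial relation over $\mathbb{C}$.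
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i)$\Rightarrow$(iii) is Theorem~\ref{thm:main}. (iii)$\Rightarrow$(i): take $P=y_m-y_n$. (i)$\Rightarrow$(ii): constants satisfy $y'=0$.

(ii)$\Rightarrow$(i). Let $b_1,\dots,b_t\in\mathcal{M}(U)$ be the coefficients of the equation. Put $E_0=\mathbb{C}$ and $E_j=E_{j-1}(b_j,b_j',\dots)$. Each $E_j$ is closed under $D$. The equation of $b_j$ over $\mathbb{C}$ is an equation over $E_{j-1}$, so $E_j$ has finite transcendence degree over $E_{j-1}$ by Lemma~\ref{lem:trdeg}. Hence $E_t$ has finite transcendence degree over $\mathbb{C}$, and the lemma with $E=E_t$, $u=f$ gives an equation with constant coefficients on $U$. It holds on $\mathbb{C}$ by the identity theorem.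

(iii)$\Rightarrow$(iv). Let $m<n$ and $h=n-m$, so $a_{j+h}=a_j$ for $j\ge m$. The $h$ sequences $(\zeta^j)_{j\ge m}$ with $\zeta^h=1$ have period $h$ and are linearly independent by the Vandermonde determinant, so they span the $h$-dimensional space of sequences $(b_j)_{j\ge m}$ of period $h$. Thus $a_j=\sum_\zeta c_\zeta\zeta^j$ for $j\ge m$, and $f-\sum_\zeta c_\zeta e^{\zeta z}$ is a polynomial of degree less than $m$.

(iv)$\Rightarrow$(v). We have $a_j=\pi^{(j)}(0)+\sum_\zeta c_\zeta\zeta^j$, and $\pi^{(j)}(0)=0$ for large $j$, so $\sum a_jx^j$ is a polynomial plus $\sum_\zeta c_\zeta/(1-\zeta x)$.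

(v)$\Rightarrow$(iii). The series $\sum a_jx^j$ converges for $|x|<1$. Write it as $V/W$ with coprime polynomials $V$ and $W$. As there is no pole at $0$, we may take $W=1-\sum_{i<r}\gamma_ix^{r-i}$ with $r\ge1$, where the $\gamma_i$ may vanish. Comparing coefficients of $x^{j+r}$ in $W\sum a_jx^j=V$ gives $a_{j+r}=\sum_{i<r}\gamma_ia_{j+i}$ for $j+r>\deg V$, $j\ge0$. The window argument of Section~\ref{sec:intro}, started at such a $j$, shows that $(a_j)$ is eventually periodic.
\end{proof}

\begin{remark}\label{rem:examples}
The second part of Lemma~\ref{lem:trdeg} supplies the admissible coefficients listed after Theorem~\ref{thm:class}. With $E=\mathbb{C}(z)$ it covers polynomials and algebraic functions (equations of order $0$) and Bessel functions, which solve $z^2u''+zu'+(z^2-\nu^2)u=0$. Elliptic functions are the elements of $E=\mathbb{C}(\wp,\wp')$, which is closed under $D$ since $\wp''=6\wp^2-g_2/2$. An elementary function lies, on a small disk $U'\subset U$, in a tower over $\mathbb{C}(z)$ in which each new element $u$ is algebraic, or $u=e^v$ with $u'=v'u$, or $u=\log v$ with $vu'=v'$, for some $v$ in the preceding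 field; apply the lemma at each step, and pass from $U'$ to $U$ by the identity theorem.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:hyper}]
For $|S|>1$ the set of sequences in $S$ is uncountable by Cantor's diagonal argument. An eventually periodic sequence is determined by $\alpha$, $h$ and its first $\alpha+h$ terms, so there are countably many of them. Every other sequence gives a function that violates (iii), and hence (i) and (ii).

The two examples lie in $F_{\{0,1\}}$; their sequences are the indicator sequences of the powers of $2$ and of the primes. Both contain infinitely many ones and arbitrarily long runs of zeros, namely between $2^k$ and $2^{k+1}$ and on $n!+2,\dots,n!+n$. If such a sequence had period $h$ from $\alpha$ on, a run of $h$ zeros beyond $\alpha$ would force all later terms to vanish. So neither sequence is eventually periodic.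
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Functions whose derivatives at one point form a finite set},
\texttt{https://typeset.io/pdf/\allowbreak functions-whose-derivatives-\allowbreak at-one-point-form-\allowbreak a-finite-set-\allowbreak 3i4ypdwteg.pdf}

\end{thebibliography}
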